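\title{Analytic varieties of modes are rational}

\begin{abstract}
A mode is an idempotent algebra in which any two operations commute. Let $f(n)$ be the size of the free algebra on $n$ generators in a locally finite variety of modes. The variety is analytic if $\sum f(n)z^n$ has positive radius of convergence, and rational if this series is a rational function. We show that a three-element mode generates a variety with $f(n)=n\operatorname{Bell}(n)$, which is not analytic, and that every analytic variety of modes is rational. The second statement comes from a dichotomy: either $f(n)\ge n^{\delta n}$ for some $\delta>0$ and all large $n$, or the variety satisfies a family of identities that forces rationality and $f(n)=\Theta(n^dL^n)$ for integers $d\ge0$, $L\ge1$.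
\end{abstract}

\section{Introduction}\label{sec:intro}

An algebra is a set $A$ with a family of basic operations; its \emph{term operations} are those obtained from the basic operations and the projections by composition. The algebra is a \emph{mode} if its operations are \emph{idempotent}, $t(x,\dots,x)=x$, and \emph{entropic}: for an $m$-ary term operation $s$, an $n$-ary term operation $t$ and an $m\times n$ array of elements of $A$ with rows $\bar u_1,\dots,\bar u_m$ and columns $\bar u^1,\dots,\bar u^n$,
\begin{equation}\label{eq:entropic}
s\bigl(t(\bar u_1),\dots,t(\bar u_m)\bigr)=t\bigl(s(\bar u^1),\dots,s(\bar u^n)\bigr).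
\end{equation}
A \emph{variety} is a class of algebras of one signature defined by identities, and a variety of modes is one whose members are modes.

For a variety $\mathcal V$ let $f(n)=f_{\mathcal V}(n)$ be the size of the free $\mathcal V$-algebra on $n$ generators, that is, the number of terms in $n$ variables up to the identities of $\mathcal V$. The variety is \emph{locally finite} if all $f(n)$ are finite, and then it has the generating function
\[
\mathcal V(z)=\sum_{n\ge0}f(n)z^n .
\]
It is \emph{analytic} if $\mathcal V(z)$ converges in a neighborhood of $0$ in the complex plane; equivalently, $f(n)\le c^n$ for some $c$ and all $n\ge1$. It is \emph{rational} if $\mathcal V(z)=R(z)/Q(z)$ for polynomials $R,Q$, which may be taken real, coprime and with $Q(0)\ne0$. Among varieties of modes we thus have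
\[
\text{rational}\ \subseteq\ \text{analytic}\ \subseteq\ \text{locally finite}.
\]
The question, posed in \cite{semi}, is whether each of these containments is proper.

The simplest modes give rational series. For sets with no operations a term is a variable, so $f(n)=n$. For semilattices a term is a nonempty set of variables, so $f(n)=2^n-1$. For $\mathbb Z_L$ with the operation $x-y+z$ a term is a combination $\sum c_ix_i$ with $\sum c_i=1$, so $f(n)=L^{n-1}$ for $n\ge1$. In each case a term is determined by its \emph{coefficients}, the binary terms obtained by keeping one variable and identifying all the others. If this held for all modes, we would have $f(n)\le f(2)^n$, and every locally finite variety of modes would be analytic. On the other hand, analyticity is only an upper bound on $f$, while rationality is a linear recurrence, and nothing in the definitions ties one to the other. So one might guess that the second containment is an equality and the first is proper. The opposite is true. Let $\operatorname{Bell}(n)$ be the number of equivalence relations on an $n$-element set.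

\begin{theorem}\label{thm:A}
Among varieties of modes:
\begin{enumerate}
\item[(1)] The analytic varieties are properly contained in the locally finite ones. A three-element mode with one ternary operation generates a variety with $f(n)=n\operatorname{Bell}(n)$, which is not analytic.
\item[(2)] Every analytic variety is rational, so these two classes coincide.
\end{enumerate}
\end{theorem}

Part (2) is contained in a finer statement. It refers to a family of identities, property (D) of Definition~\ref{def:D}, which says roughly that the variables of a term act independently of one another.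

\begin{theorem}\label{thm:B}
For a locally finite variety $\mathcal V$ of modes the following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal V$ is rational;
\item[(ii)] $\mathcal V$ is analytic;
\item[(iii)] there is no $\delta>0$ with $f(n)\ge n^{\delta n}$ for all large $n$;
\item[(iv)] $\mathcal V$ has property \textup{(D)};
\item[(v)] $f(n)=\Theta(n^dL^n)$ for some integers $d\ge0$ and $L\ge1$.
\end{enumerate}
Every pair $(d,L)$ occurs in \textup{(v)}. The order $n^{\Theta(n)}$ of the gap is best possible: a non-analytic locally finite variety of modes has $f(n)\ge n^{\delta n}$ for some $\delta>0$ and all large $n$, and the variety in Theorem~\ref{thm:A}\textup{(1)} has $f(n)\le n^{n+1}$.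
\end{theorem}

The method is to count terms by their symmetries: group the variables of a term into classes of interchangeable variables, and count the terms with prescribed class sizes. Section~\ref{sec:prelim} sets up this count and Section~\ref{sec:examples} carries it out by hand for three small modes, one of which proves Theorem~\ref{thm:A}(1). Section~\ref{sec:coeff} builds, from the coefficients of a term, retractions that separate the elements of a free mode. These are used in Section~\ref{sec:D} to state (D) and to show that its failure forces superexponential growth. Sections~\ref{sec:structure} and~\ref{sec:shift} show that under (D) the number of classes is bounded and the count is monotone along arithmetic progressions, and Section~\ref{sec:count} deduces the theorems.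

\section{Terms, tensor products and symmetry classes}\label{sec:prelim}

\subsection*{Conventions}
Basic operations have positive arity (for a nullary operation the idempotent law would read $c=x$ and force triviality); the signature is otherwise arbitrary and may be infinite. Throughout, $\mathcal V$ is a variety of modes, $f=f_{\mathcal V}$, and $F(X)$ is the free $\mathcal V$-algebra on $X$. Sets of variables $X,Y,W,\dots$ are finite and nonempty; the value $f(0)$ affects neither analyticity nor rationality. A map $\varphi:X\to A$ with $A\in\mathcal V$ extends uniquely to a homomorphism $F(X)\to A$, and $\varphi t$ denotes the value of $t\in F(X)$. A map $\varphi:X\to W$ of variables is read as a map into $F(W)$, so that $\varphi t\in F(W)$ and $\psi(\varphi t)=(\psi\varphi)t$. An equation that holds in $F(X)$ holds after every substitution $\varphi$. For $n\ge1$ we have $f(n)\le f(n+1)$, since $F(X)\to F(X\cup\{z\})$ has a left inverse (send $z$ to a variable of $X$). If $\mathcal V$ is the variety generated by one algebra $A$, then $f(n)$ is the number of $n$-ary term operations of $A$. We write $[\,\cdot\,]\in\{0,1\}$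 for the truth value of a statement.

The operations that commute, in the sense of \eqref{eq:entropic}, with a given operation include the projections and are closed under composition. Applying this twice, we see that if the basic operations commute pairwise, then so do all term operations. Idempotence also passes from basic operations to term operations. The law \eqref{eq:entropic} says that every $n$-ary term operation is a homomorphism $A^n\to A$, which has the following consequence.

\begin{lemma}\label{lem:gens}
Let the mode $A$ be generated by $S$. Two $n$-ary term operations that agree on $S^n$ agree on $A^n$.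
\end{lemma}

\begin{proof}
The two operations are homomorphisms $A^n\to A$, so the set $D$ on which they agree is a subalgebra of $A^n$. We show $A^k\times S^{n-k}\subseteq D$ by induction on $k$. Let $(a_1,\dots,a_k,a,\bar s)\in A^{k+1}\times S^{n-k-1}$ and write $a=r(s_1,\dots,s_m)$ with $r$ a term and $s_l\in S$. By idempotence the tuple is $r$ applied to the tuples $(a_1,\dots,a_k,s_l,\bar s)$, $l\le m$, which lie in $D$.
\end{proof}

We also use the following fact. If $\gamma$ is a self-map of a set with $N$ elements, two of $u,\gamma u,\dots,\gamma^Nu$ coincide, so the orbit of $u$ is periodic from step $N-1$ on, with a period dividing $N!$. Hence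
\begin{equation}\label{eq:orbit}
\gamma^{j+N!}u=\gamma^ju\qquad\text{for all } j\ge N .
\end{equation}

\subsection*{Tensor products}
For $s\in F(X)$ and $t\in F(Y)$ let $s\otimes t\in F(X\times Y)$ be the left side of \eqref{eq:entropic} for the array of variables $(i,j)$: apply $t$ to each row $\{i\}\times Y$, then apply $s$ to the results. Three properties will be used.
\begin{enumerate}
\item[(T1)] $(r\otimes s)\otimes t=r\otimes(s\otimes t)$, since both apply $t$, then $s$, then $r$. So $t^{\otimes m}\in F(X^m)$ is defined for $t\in F(X)$ and $m\ge1$.
\item[(T2)] By the entropic law, $s\otimes t$ is also $t$ applied to the values of $s$ on the columns $X\times\{j\}$. In particular $t\otimes t$ is fixed by the transpose $(i,j)\mapsto(j,i)$.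
\item[(T3)] If $\varphi(i,j)=\psi(i)$ depends only on $i$, then $\varphi(s\otimes t)=\psi s$, by idempotence of $t$.
\end{enumerate}

\subsection*{Symmetry classes}
For $t\in F(X)$ and $i,j\in X$ write $i\sim_tj$ if $i=j$ or the transposition $(i\,j)$ fixes $t$. This is an equivalence relation because $(i\,k)=(i\,j)(j\,k)(i\,j)$. If $Z$ lies in one class, then $\operatorname{Sym}(Z)$, being generated by transpositions, fixes $t$.

Let $\mathcal V$ be locally finite. For $n_1,\dots,n_k\ge1$ let $E(n_1,\dots,n_k)$ be the number of $t\in F(X)$ whose $\sim_t$-classes are exactly the blocks of a given ordered partition $(X_1,\dots,X_k)$ of $X$ with $|X_l|=n_l$. A bijection $X\to X'$ induces an isomorphism $F(X)\to F(X')$ that respects symmetry classes, so $E$ depends only on the sizes. A term with $k$ classes is counted by $k!$ ordered partitions, so for $n\ge1$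
\begin{equation}\label{eq:count}
f(n)=\sum_{k\ge1}\frac1{k!}\sum_{n_1+\dots+n_k=n}\frac{n!}{n_1!\cdots n_k!}\,E(n_1,\dots,n_k).
\end{equation}
The multinomial coefficients make the exponential generating function $\sum f(n)z^n/n!$ the natural object: if $E$ is a product of functions of the single $n_l$, the inner sum becomes a product of power series.

\section{Three small modes}\label{sec:examples}

The first two examples are rational and show what $E$ looks like in that case. The third shows how the pattern breaks.

\begin{example}[parity]\label{ex:parity}
Take $\mathbb Z_2$ with $x+y+z$. The terms are the sums $\sum_{i\in S}x_i$ with $|S|$ odd, and the symmetry classes are $S$ and its complement, if nonempty. So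
\[
E(n_1)=[n_1\text{ odd}],\qquad E(n_1,n_2)=[n_1\text{ odd}]+[n_2\text{ odd}],
\]
and $E=0$ for $k\ge3$. Choosing $S$ of odd size and its complement freely gives $\sum_{n\ge1}f(n)z^n/n!=\sinh z\cdot e^z=(e^{2z}-1)/2$, that is, $f(n)=2^{n-1}$.
\end{example}

\begin{example}[truncated counting]\label{ex:count}
Let $C=\{0,1,2,*\}$ with $*\cdot y=*$ and $x\cdot y=\min(x+[y=*],2)$ for $x\ne*$. This is idempotent, and $x\cdot y=*$ if and only if $x=*$. Hence $(x_{11}x_{12})(x_{21}x_{22})$ equals $*$ if $x_{11}=*$, and $\min(x_{11}+[x_{12}=*]+[x_{21}=*],2)$ otherwise; this is symmetric under transposing the array, so $C$ is a mode. For a term $t$ let $\ell(t)$ be its leftmost variable, and define multiplicities $a_t:X\to\mathbb N$ by $a_t=0$ for a variable and $a_{t_1t_2}(i)=a_{t_1}(i)+[i=\ell(t_2)]$. By induction, $\varphi t=*$ if $\varphi(\ell(t))=*$, and otherwise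
\[
\varphi t=\min\Bigl(\varphi(\ell(t))+\sum_{\varphi(i)=*}a_t(i),\,2\Bigr).
\]
So the operation depends only on $\ell=\ell(t)$ and the numbers $\min(a_t(i),2)$ for $i\ne\ell$. All such data occur, and they can be read off: $\ell$ is the only variable whose value $*$ forces the value $*$, and putting $*$ at $i\neq\ell$ and $0$ elsewhere returns $\min(a_t(i),2)$. The symmetry classes are $\{\ell\}$ and the nonempty sets of variables with multiplicity $0$, $1$, $2$. To build a term with $k$ given classes, choose a singleton block for $\ell$ and distinct multiplicities for the other blocks: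
\[
E(n_1,\dots,n_k)=\bigl|\{l:n_l=1\}\bigr|\cdot\frac{3!}{(4-k)!}\quad(k\le4),\qquad E=0\quad(k\ge5).
\]
Here $f(n)=n3^{n-1}$, the exponential generating function is $z\cdot e^z\cdot e^z\cdot e^z$, and $\mathcal V(z)=z/(1-3z)^2$.
\end{example}

In both examples the number of classes is bounded, and $E$ sees of each $n_l$ only whether it is one of a few small values and its residue modulo a period. These two features turn \eqref{eq:count} into a finite combination of functions $z^ae^{\lambda z}$, and we will prove them for every analytic variety of modes. Both examples also have the feature that each variable contributes to the value of a term on its own. In the next one, what contributes is a \emph{pair} of variables.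

\begin{proposition}\label{prop:bell}
Let $A=\{0,1,*\}$ with $\mu(*,u,v)=*$ and
\[
\mu(x,u,v)=\max\bigl(x,[\text{exactly one of }u,v\text{ is }*]\bigr)\qquad(x\in\{0,1\}).
\]
Then $A$ is a mode, and the variety it generates has $f(n)=n\operatorname{Bell}(n)\le n^{n+1}$ for $n\ge1$. It is locally finite and not analytic.
\end{proposition}

\begin{proof}
Put $\pi(u)=[u=*]$, so that the truth value in the definition is $[\pi(u)\ne\pi(v)]$. Then $\mu(x,x,x)=x$ and $\pi\mu(x,u,v)=\pi(x)$. For a $3\times3$ array $(x_{ij})$, the value of $\mu$ on the three row values is $*$ if $x_{11}=*$, and otherwise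
\[
\max\bigl(x_{11},[\pi x_{12}\ne\pi x_{13}],[\pi x_{21}\ne\pi x_{31}]\bigr).
\]
This is symmetric under transposition, so $\mu$ commutes with itself and $A$ is a mode. Identities pass to the generated variety, which is locally finite because $A$ is finite.

Let $|X|=n$. For a term $t$ with leftmost variable $\ell(t)$ define a set $S_t$ of pairs by $S_t=\emptyset$ for a variable and $S_{\mu(t_1,t_2,t_3)}=S_{t_1}\cup\{(\ell(t_2),\ell(t_3))\}$. Since $\pi(\varphi t_i)=\pi\varphi(\ell(t_i))$, induction shows that $\varphi t=*$ if $\varphi(\ell(t))=*$, and that otherwise $\varphi t$ is the maximum of $\varphi(\ell(t))$ and the truth value of ``$\pi\varphi(u)\ne\pi\varphi(v)$ for some $(u,v)\in S_t$''. That statement fails exactly when $\pi\varphi$ is constant on the blocks of the equivalence relation $\varepsilon$ generated by $S_t$. So the operation depends only on the pair $(\ell,\varepsilon)$, and every pair occurs, by nesting the maps $\mu(\cdot,u,v)$. Distinct pairs $(\ell,\varepsilon)$, $(\ell',\varepsilon')$ give distinct operations. If $\ell\ne\ell'$, take $\varphi(\ell)=*$ and $\varphi(\ell')=0$; only the first value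 is $*$. If $\ell=\ell'$ and, say, $(u,v)\in\varepsilon\setminus\varepsilon'$, then one of the two different $\varepsilon'$-blocks of $u$ and $v$ omits $\ell$. Put $\varphi=*$ on that block and $\varphi=0$ elsewhere; then $(\ell,\varepsilon')$ gives $0$ and $(\ell,\varepsilon)$ gives $1$. Hence $f(n)=n\operatorname{Bell}(n)$.

An equivalence relation is the kernel of a map $X\to X$, so $\operatorname{Bell}(n)\le n^n$. For $k\le n$, placing $k$ points in different blocks and distributing the others among these blocks gives $\operatorname{Bell}(n)\ge k^{n-k}$. Thus $\liminf f(n)^{1/n}\ge k$ for every $k$, and the series has radius of convergence $0$.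
\end{proof}

This proves Theorem~\ref{thm:A}(1). We call this algebra the \emph{Bell mode} and denote its terms by pairs $(\ell,\varepsilon)$. Two variables other than $\ell$ are interchangeable only if they lie in one block of $\varepsilon$ or are both singletons, so the number of symmetry classes is unbounded.

\section{Coefficients and separating retractions}\label{sec:coeff}

From now on $\mathcal V$ is locally finite. To express that variables act independently we need an origin at which a variable does nothing, and an input on which the others act invertibly. Both come from the binary terms.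

Let $B=F(\{x,y\})$ with the product $(ab)(x,y)=a(b(x,y),y)$; thus $a$ is viewed as the map $x\mapsto a(x,y)$ with $y$ as the origin. This is a finite monoid with identity $1=x$ and zero $0=y$. It is commutative: by idempotence and the entropic law,
\[
a(b(x,y),y)=a(b(x,y),b(y,y))=b(a(x,y),a(y,y))=b(a(x,y),y).
\]
Put $h=|B|!$. By \eqref{eq:orbit}, applied to multiplication by $a$, we have $a^{2h}=a^h$ for all $a\in B$. This is the first use of local finiteness. For $C\in\mathcal V$ let $B(C)$ be the monoid of binary term operations of $C$, a quotient of $B$. Call $a$ \emph{nilpotent} in $B(C)$ if $a^h=0$ there; since $a^h=a^{hm}$, this holds as soon as some power $a^m$ is $0$.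

For $t\in F(X)$ and $i\in X$, the \emph{coefficient} $t_i\in B$ is the image of $t$ under $i\mapsto x$, all other variables $\mapsto y$. In $s\otimes t$, placing $x$ at $(i,j)$ and $y$ elsewhere turns row $i$ into $t_j$ and all other rows into $y$, so $(s\otimes t)_{(i,j)}=s_it_j$. Hence $t^{\otimes m}$ has coefficient $t_{p_1}\cdots t_{p_m}$ at $p\in X^m$.

For a term $\sum c_ix_i$ over a commutative ring, with $\sum c_i=1$, the coefficient at $i$ is $c_ix+(1-c_i)y$ and the product in $B$ is the product of the $c_i$. The $c_i$ cannot all be nilpotent, because nilpotent elements form an ideal. In Example~\ref{ex:count} the coefficients at $i\neq\ell$ are $y$, $yx$ or $(yx)x$, all of square $0$, and the coefficient at $\ell$ is not nilpotent. The next lemma says that this is general. There is no addition in $B$; the role of the partial sum $\sum_{i\in J}c_i$ is played by the binary term obtained by placing $x$ on $J$ and $y$ off $J$.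

\begin{lemma}\label{lem:nilp}
If $C\in\mathcal V$ has more than one element, then every $t\in F(X)$ has a coefficient that is not nilpotent in $B(C)$.
\end{lemma}

\begin{proof}
Suppose that all $t_i$ are nilpotent in $B(C)$.

\emph{Step 1: from nilpotent to zero.} Let $r=t^{\otimes m}$ with $m=|X|h$, and $I=X^m$. In each $p\in I$ some $i$ occurs at least $h$ times, so $t_i^h$ divides the coefficient $r_p$, and $r_p=0$ in $B(C)$. For $J\subseteq I$ let $c_J\in B$ be $r$ with $x$ on $J$ and $y$ off $J$. Then $c_\emptyset=0$, $c_{\{p\}}=0$ in $B(C)$, and $c_I=1$.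

\emph{Step 2: a nonzero idempotent $e\in B(C)$ is $1$ on some subalgebra with more than one element.} Choose $u,v\in C$ with $z:=e(u,v)\ne v$, and put $v'=e(v,z)$. Since $e^2=e$, we have $e(z,v)=z$ and $e(v',z)=v'$, and
\[
e(z,v')=e(e(z,z),e(v,z))=e(e(z,v),e(z,z))=z .
\]
If $z\ne v'$, then $e$ is the first projection on $\{z,v'\}$, hence on the subalgebra generated by $z,v'$ by Lemma~\ref{lem:gens}, and we are done. Suppose $z=v'$. Then $e(v,z)=z=e(z,v)$, so $e$ acts on $\{v,z\}$ as a join with $v<z$, and the entropic law for $e$ and $r$ gives
\[
e\bigl(c_J(z,v),c_{\{p\}}(z,v)\bigr)=c_{J\cup\{p\}}(z,v)\qquad(p\notin J),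
\]
because $e$ applied position by position yields $e(z,v)=z$ on $J$, $e(v,z)=z$ at $p$, and $v$ elsewhere. As $c_{\{p\}}(z,v)=v$ and $e(v,v)=v$, induction on $|J|$ gives $c_J(z,v)=v$ for all $J$. For $J=I$ this reads $z=v$, which is false. So this case does not occur.

\emph{Step 3: a minimal non-nilpotent partial sum.} The element $c_I=1$ is not nilpotent, as $|C|>1$. Choose $J$ minimal with $c_J$ not nilpotent in $B(C)$; then $|J|\ge2$ by Step 1. Step 2, applied to $e=c_J^h$, gives a subalgebra $C'$ with $|C'|>1$ and $c_J^h=1$ in $B(C')$. We work in $C'$. Pick $p\in J$ and put $J'=J\setminus\{p\}$. Informally the unit $c_J$ is the sum of the nilpotent $c_{J'}$ and of $c_{\{p\}}=0$. To exploit this, separate the two parts and normalize: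
\[
d(x,x',y)=c_J^{h-1}\bigl(r(x\text{ on }J',\ x'\text{ at }p,\ y\text{ off }J),\,y\bigr).
\]
Then $d(x,x,y)=c_J^h(x,y)=x$ and $d(y,x,y)=c_J^{h-1}(c_{\{p\}}(x,y),y)=y$; renaming variables in the latter, $d(x,y,x)=x$. The element $q(x,y):=d(x,y,y)$ equals $c_J^{h-1}c_{J'}$, which is nilpotent since $B$ is commutative. We claim that
\[
d(x,q^k(x,y),y)=x\qquad(k\ge0).
\]
For $k=0$ this is $d(x,x,y)=x$. Assume it for $k$, put $w=q^k(x,y)$, and apply the entropic law for $d$ and $d$ to
\[
\begin{pmatrix}x&w&y\\ x&y&x\\ y&y&y\end{pmatrix}.
\]
The rows give $x,x,y$, and $d(x,x,y)=x$. The columns give $d(x,x,y)=x$, $d(w,y,y)=q^{k+1}(x,y)$ and $d(y,x,y)=y$. So $d(x,q^{k+1}(x,y),y)=x$. Taking $k=h$, where $q^h(x,y)=y$, we get $d(x,y,y)=x$, that is, $q=1$. Then $1=q^h=0$ in $B(C')$, so $x=y$ holds in $C'$, a contradiction.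
\end{proof}

Let $e\in B$ be idempotent, $A\in\mathcal V$, $b\in A$, and put $e_b(u)=e(u,b)$. For a term $s$,
\[
e(s(u_1,\dots,u_n),b)=e(s(u_1,\dots,u_n),s(b,\dots,b))=s(e(u_1,b),\dots,e(u_n,b)),
\]
so $e_b$ is an endomorphism of $A$. It fixes $b$ and satisfies $e_be_b=e_b$. Thus $e_bA$ is a subalgebra that contains $b$ and is fixed pointwise by $e_b$. A single retraction $e_b$ may lose all information (for $e=0$ it is constant), but those coming from the coefficients of one term lose none.

\begin{lemma}[separation]\label{lem:sep}
Let $t\in F(X)$, $s,u\in F(W)$ and $\beta\notin W$. If $t_i^h(s,\beta)=t_i^h(u,\beta)$ in $F(W\cup\{\beta\})$ for all $i\in X$, then $s=u$.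
\end{lemma}

\begin{proof}
Let $e=t_i^h$. Substituting $u$ for $\beta$ gives $e(s,u)=u$, and substituting $s$ gives $e(u,s)=s$. So $e$ is the second projection on $\{s,u\}$, hence on the subalgebra $C$ generated by $s,u$, by Lemma~\ref{lem:gens}. Thus every $t_i$ is nilpotent in $B(C)$, and Lemma~\ref{lem:nilp} gives $|C|=1$.
\end{proof}

\section{Property (D) and the growth dichotomy}\label{sec:D}

Fix a term $t(x_1,\dots,x_k,o)$ with $k\ge1$ and a distinguished variable $o$. Let $a=t_o$ and $e=a^h$. We regard $t$ as an operator on the input $o$ with parameters $x_1,\dots,x_k$. With all parameters at the origin $b$, the operator is $w\mapsto a(w,b)$, and on $e_bA$ it has the inverse $w\mapsto a^{h-1}(w,b)$. We normalize by this inverse: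
\[
g(x_1,\dots,x_k;w;b)=t\bigl(x_1,\dots,x_k,a^{h-1}(w,b)\bigr),
\]
and we let $g_i(x;w;b)$ be $g$ with $x$ in place $i$ and $b$ in the other places. Then $g(b,\dots,b;w;b)=g_i(b;w;b)=e(w,b)$, which is $w$ when $w\in e_bA$. For $x\in e_bA$ let
\[
G_i[x]:e_bA\to e_bA,\qquad w\mapsto g_i(x;w;b);
\]
it maps $e_bA$ into itself because $e_bA$ is a subalgebra containing $b$.

\begin{lemma}\label{lem:commute}
The operators $G_i[x]$, for $1\le i\le k$ and $x\in e_bA$, commute pairwise.
\end{lemma}

\begin{proof}
Let $x,y,w\in e_bA$, and apply the entropic law, with $g_j$ on the rows and $g_i$ on the columns, to the array with rows $(b,x,b)$, $(y,w,b)$, $(b,b,b)$. The rows give $x$, $G_j[y]w$, $b$, and $g_i$ of these is $G_i[x]G_j[y]w$. The columns $(b,y,b)$, $(x,w,b)$, $(b,b,b)$ give $y$, $G_i[x]w$, $b$, and $g_j$ of these is $G_j[y]G_i[x]w$.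
\end{proof}

\begin{definition}\label{def:D}
The variety $\mathcal V$ has \emph{property} (D) if for every term $t(x_1,\dots,x_k,o)$, $k\ge1$, every $A\in\mathcal V$, $b\in A$ and all $x_1,\dots,x_k,w\in e_bA$,
\begin{equation}\label{eq:D}
g(x_1,\dots,x_k;w;b)=G_1[x_1]\,G_2[x_2]\cdots G_k[x_k]\,w .
\end{equation}
\end{definition}

The order of the factors is immaterial by Lemma~\ref{lem:commute}, and for $k=1$ there is nothing to require. Since $e_b$ is an endomorphism that fixes $b$ and fixes $e_bA$ pointwise, \eqref{eq:D} for $t$ is equivalent to the identity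
\[
e_b\,g(x_1,\dots,x_k;w;b)=e_b\,g_1\bigl(x_1;g_2(x_2;\cdots g_k(x_k;w;b)\cdots;b);b\bigr)
\]
in the variables $x_1,\dots,x_k,w,b$. In particular, \eqref{eq:D} holds for $t$ throughout $\mathcal V$ once it holds in one free algebra for $e_bx_1,\dots,e_bx_k,e_bw$ with $x_1,\dots,x_k,w,b$ distinct free generators.

\begin{example}\label{ex:D}
For $t=\sum c_ix_i+c\,o$ over $\mathbb Z_L$, take $b$ as the origin $0$. Then $G_i[x]$ is the translation $w\mapsto w+c_ix$ of $e_bA$, and both sides of \eqref{eq:D} are $w+\sum c_ix_i$. In the Bell mode let $t=\mu(o,x_1,x_2)$. Then $a=\mu(x,y,y)=x=1$, so $e_b$ is the identity, $g=\mu(w,x_1,x_2)$, $g_1=\mu(w,x,b)$ and $g_2=\mu(w,b,x)$. The left side of \eqref{eq:D} links $x_1$ with $x_2$; the right side links each of them with $b$. These are different terms, so (D) fails. The failure produces many terms: for $\sigma\in S_N$, composing the operators $\mu(\cdot,x_1^j,x_2^{\sigma(j)})$, $j\le N$, and applying them to $w$ gives the term $(w,\varepsilon_\sigma)$ with blocks $\{x_1^j,x_2^{\sigma(j)}\}$. These are $N!$ different terms in $2N+1$ variables.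
\end{example}

The last construction works whenever (D) fails. In general the composite need not determine the grouping of the variables, but it remembers enough: a group cannot be completely scattered.

\begin{proposition}\label{prop:dich}
If \textup{(D)} fails, there is $\delta>0$ with $f(n)\ge n^{\delta n}$ for all large $n$. In particular, every analytic variety of modes has property \textup{(D)}.
\end{proposition}

\begin{proof}
Let \eqref{eq:D} fail for $t(x_1,\dots,x_k,o)$, so $k\ge2$. Let $A$ be free on the $kN+2$ variables $x_i^j$ ($i\le k$, $j\le N$), $w$, $b$. For $\sigma=(\sigma_1,\dots,\sigma_k)\in S_N^k$ with $\sigma_1=\mathrm{id}$ put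
\[
\Phi_\sigma=\Gamma_1\Gamma_2\cdots\Gamma_N(e_bw),\qquad \Gamma_j(u)=g\bigl(e_bx_1^{\sigma_1(j)},\dots,e_bx_k^{\sigma_k(j)};u;b\bigr).
\]
Each $\Gamma_j$ maps $e_bA$ to itself. The \emph{blocks} $Y_j^\sigma=\{x_i^{\sigma_i(j)}:i\le k\}$, $j\le N$, partition the set of all $x_i^j$.

Suppose $\Phi_\sigma=\Phi_{\sigma'}$ and some block $Y=Y^\sigma_j$ meets every block of $\sigma'$ in at most one element. Write $x_i$ for $x_i^{\sigma_i(j)}$, and substitute $b$ for every $x$-variable outside $Y$; for such a variable $e_bx$ becomes $e_bb=b$. An operator whose block misses $Y$ becomes $g(b,\dots,b;\cdot\,;b)$, the identity on $e_bA$. So $\Phi_\sigma$ becomes $g(e_bx_1,\dots,e_bx_k;e_bw;b)$. In $\Phi_{\sigma'}$ each $x_i$ occurs in exactly one block, in place $i$, and no two of them share a block; so $\Phi_{\sigma'}$ becomes the product of $G_1[e_bx_1],\dots,G_k[e_bx_k]$ in some order, applied to $e_bw$. This is \eqref{eq:D} for free generators, contrary to the choice of $t$.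

Now fix $\sigma$ and count the $\sigma'$ with $\Phi_{\sigma'}=\Phi_\sigma$. For every $j$ there are $i<i'$ such that $x_i^{\sigma_i(j)}$ and $x_{i'}^{\sigma_{i'}(j)}$ lie in one block of $\sigma'$, that is,
\begin{equation}\label{eq:sameblock}
\sigma'_{i'}\bigl(\sigma_i'^{-1}\sigma_i(j)\bigr)=\sigma_{i'}(j).
\end{equation}
By the pigeonhole principle one pair $i<i'$ works for all $j$ in a set $R$ of $r=\lceil N/\binom k2\rceil$ indices. There are $\binom k2$ choices for the pair, at most $2^N$ for $R$, and $(N!)^{k-2}$ for the permutations $\sigma'_l$ with $l\ne1,i'$. After these choices $\sigma'_i$ is known (it is the identity if $i=1$), and \eqref{eq:sameblock} prescribes $\sigma'_{i'}$ at $r$ distinct points, leaving $(N-r)!$ possibilities. Since there are $(N!)^{k-1}$ tuples $\sigma$,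
\[
f(kN+2)\ \ge\ \frac{(N!)^{k-1}}{\binom k2\,2^N(N!)^{k-2}(N-r)!}\ \ge\ \frac{r!}{k^2\,2^N},\qquad r\ge N/k^2 .
\]
From $\log r!\ge r\log r-r$ we get $\log f(kN+2)\ge k^{-2}N\log N-O(N)$. As $f$ is nondecreasing, taking $N=\lfloor(n-2)/k\rfloor$ gives $\log f(n)\ge k^{-3}n\log n-O(n)$, which proves the claim for any $\delta<k^{-3}$. An analytic variety has $f(n)\le c^n$, which is incompatible with such growth.
\end{proof}

\section{Terms under (D): pairs, classes and periodicity}\label{sec:structure}

From here until the end of Section~\ref{sec:shift}, $\mathcal V$ is locally finite and has property (D).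

For $t\in F(X)$ and distinct $i,j\in X$ let $\kappa_{ij}:X\to\{1,2,3\}$ send $i\mapsto1$, $j\mapsto2$ and all other variables to $3$, and call $t^{ij}=\kappa_{ij}t\in F(\{1,2,3\})$ a \emph{pair image} of $t$. For a permutation $\rho$ of $X$ we have $\kappa_{ij}\rho=\kappa_{\rho^{-1}i,\rho^{-1}j}$, so
\begin{equation}\label{eq:perm}
(\rho t)^{ij}=t^{\rho^{-1}i,\,\rho^{-1}j},\qquad\text{and}\qquad t^{ij}=t^{\rho i,\,\rho j}\ \text{ if }\rho t=t .
\end{equation}
Let $|X|\ge2$ and $o\in X$. Apply the construction of Section~\ref{sec:D} to $t$ with distinguished variable $o$, indexing the parameters by $i\in X\setminus\{o\}$. Then $a=t_o=t^{io}(y,x,y)$ and $g_i(x;w;b)=t^{io}(x,a^{h-1}(w,b),b)$, so \emph{both $a$ and the term $g_i$ are determined by $t^{io}$}.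

\begin{lemma}[factorization]\label{lem:F}
Let $t\in F(X)$, $|X|\ge2$, $o\in X$, $a=t_o$, $e=a^h$. For $A\in\mathcal V$, $\varphi:X\to A$ and $b\in A$,
\[
e_b(\varphi t)=\Bigl(\prod_{i\in X\setminus\{o\}}G_i[e_b\varphi(i)]\Bigr)\,a(e_b\varphi(o),b).
\]
\end{lemma}

\begin{proof}
We have $e_b(\varphi t)=(e_b\varphi)t$ because $e_b$ is an endomorphism. Put $w=a(e_b\varphi(o),b)\in e_bA$. Then $a^{h-1}(w,b)=e_be_b\varphi(o)=e_b\varphi(o)$, so $(e_b\varphi)t=g((e_b\varphi(i))_{i\ne o};w;b)$ with all arguments in $e_bA$, and \eqref{eq:D} applies.
\end{proof}

The next three proofs follow one pattern: to show that two elements of $F(W)$ are equal, compare their factorizations in $F(W\cup\{\beta\})$ with $b=\beta$, for each idempotent $t_o^h$, and apply Lemma~\ref{lem:sep}. One variable $o$ per idempotent is enough. So let $O_t\subseteq X$ contain exactly one $o$ for each element of $\{t_o^h:o\in X\}$; then $|O_t|\le|B|=f(2)$, however large $X$ is.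

\begin{lemma}\label{lem:pairs}
If $|X|\ge2$, $s,t\in F(X)$, and $s^{ij}=t^{ij}$ for all $i\ne j$ in $X$, then $s=t$.
\end{lemma}

\begin{proof}
Fix $o\in X$. The terms $s$ and $t$ have the same coefficient at $o$ and the same terms $g_i$. Lemma~\ref{lem:F} with $\varphi$ the inclusion gives $t_o^h(s,\beta)=s_o^h(s,\beta)=t_o^h(t,\beta)$. Apply Lemma~\ref{lem:sep}.
\end{proof}

\begin{lemma}\label{lem:classes}
For every $t\in F(X)$ the relation $\sim_t$ has at most $K:=f(2)+f(3)^{f(2)}$ classes.
\end{lemma}

\begin{proof}
We may assume $|X|\ge2$. Let $i\ne j$ lie outside $O_t$, with $t^{io}=t^{jo}$ for all $o\in O_t$; we show $i\sim_tj$. Fix $o\in O_t$ and $e=t_o^h$. Then $g_i=g_j$. The factorizations of $e_\beta(t)$ and $e_\beta((i\,j)t)$ differ only in that $G_i[e_\beta i]\,G_j[e_\beta j]$ is replaced by $G_i[e_\beta j]\,G_j[e_\beta i]$, and these are equal since $G_i=G_j$ and the operators commute. Lemma~\ref{lem:sep} gives $(i\,j)t=t$. Hence the number of classes meeting $X\setminus O_t$ is at most the number of values of $i\mapsto(t^{io})_{o\in O_t}$, which is at most $f(3)^{f(2)}$, and at most $f(2)$ classes lie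 inside $O_t$.
\end{proof}

Both lemmas fail in the Bell mode. For Lemma~\ref{lem:classes} this was noted after Proposition~\ref{prop:bell}. For Lemma~\ref{lem:pairs}, take two terms $(\ell,\varepsilon)$, $(\ell,\varepsilon')$ in which $\{\ell\}$ is a block and all other blocks have at least three elements: in a pair image every $i\ne\ell$ is linked to $3$, so the pair images depend only on $\ell$.

\begin{remark}\label{rem:bounded}
By \eqref{eq:perm}, $t^{ij}$ depends only on the classes of $i$ and $j$. So Lemma~\ref{lem:pairs} gives $E(n_1,\dots,n_k)\le f(3)^{k^2}$, and then $f(n)\le K^nf(3)^{K^2}$ by Lemma~\ref{lem:classes}. This already yields analyticity. A bounded $E$ could still depend irregularly on the $n_l$; ruling this out is the remaining work.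
\end{remark}

The source of regularity is that interchangeable variables give the same operator, and the powers of an operator are eventually periodic. Put
\[
P=f(3)!,\qquad M=f(3)+f(2).
\]

\begin{lemma}[periodicity]\label{lem:period}
Let $t\in F(X)$, $|X|\ge2$, let $Z\subseteq X$ lie in one $\sim_t$-class, and let $\varphi,\varphi':X\to W$ agree off $Z$. For $v\in W$ put $m_v=|Z\cap\varphi^{-1}(v)|$ and $m'_v=|Z\cap\varphi'^{-1}(v)|$. Suppose that for each $v$ either $m_v=m'_v$, or $m_v,m'_v\ge M$ and $m_v\equiv m'_v\pmod P$. Then $\varphi t=\varphi't$.
\end{lemma}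

\begin{proof}
The variables in $O_t$ serve as inputs, so we first arrange that $\varphi$ and $\varphi'$ agree on them. Let $r_v=|Z\cap O_t\cap\varphi^{-1}(v)|$. Then $r_v\le\min(m_v,f(2))\le m'_v$, since $m'_v=m_v$ or $m'_v\ge M$. So for each $v$ the set $Z\cap O_t\cap\varphi^{-1}(v)$ injects into $Z\cap\varphi'^{-1}(v)$, and these injections extend to some $\rho\in\operatorname{Sym}(Z)$ with $\varphi'\rho=\varphi$ on $Z\cap O_t$. Replacing $\varphi'$ by $\varphi'\rho$ changes neither the $m'_v$ nor $\varphi't$, as $\rho t=t$. So we may assume that $\varphi,\varphi'$ agree off $Z'=Z\setminus O_t$.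

Fix $o\in O_t$ and $e=t_o^h$. For $z,z'\in Z'$ the transposition $(z\,z')$ fixes $t$ and $o$, so $t^{zo}=t^{z'o}$ by \eqref{eq:perm}. Thus all $g_z$, $z\in Z'$, equal one term $\gamma$, with operators $G[x]=\gamma(x;\cdot\,;\beta)$. The factorizations of $e_\beta(\varphi t)$ and $e_\beta(\varphi't)$ differ only in that $\prod_vG[e_\beta v]^{\,m_v-r_v}$ is replaced by $\prod_vG[e_\beta v]^{\,m'_v-r_v}$. For each $v$ the two exponents are equal, or both are at least $M-f(2)=f(3)$ and congruent modulo $P$. Apply \eqref{eq:orbit} to the self-map $u\mapsto\gamma(x;u;b)$ of the $f(3)$-element set $F(\{x,w,b\})$, starting at $w$: its $j$-th and $(j+P)$-th iterates are equal terms for $j\ge f(3)$. Substituting, $G[e_\beta v]^{j+P}=G[e_\beta v]^j$ for such $j$. So $e_\beta(\varphi t)=e_\beta(\varphi't)$ for every $o\in O_t$, and Lemma~\ref{lem:sep} applies.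
\end{proof}

Both conditions are needed. In Example~\ref{ex:parity}, identifying $m$ variables of $S$ gives coefficient $m\bmod2$, so a period is needed. In Example~\ref{ex:count}, identifying $m$ variables of multiplicity $1$ gives multiplicity $\min(m,2)$, so the counts $0$ and $1$ differ from all larger ones and a threshold is needed.

\section{Removing $P$ variables from a large class}\label{sec:shift}

We want to compare $E(\dots,n_l+P,\dots)$ with $E(\dots,n_l,\dots)$ by mapping a term $t\in F(X\cup Y)$, with $|Y|=P$ and $Y$ inside a large class $Z=Z_0\cup Y$, to a term in $F(X)$ with the same pair images. The first attempt is the term $u$ obtained by identifying $Y$ with one variable $c\in Z_0$. It changes the count of $c$ from $1$ to $1+P$, below the threshold of Lemma~\ref{lem:period}. Indeed, in Example~\ref{ex:count}, if $Z$ is the class of multiplicity $1$, then $c$ has multiplicity $2$ in $u$ and leaves its class. The remedy is to substitute for the variables of $Y$ not $c$ but the whole term $u$, a copy of $t$ itself. In the example this adds only to the multiplicity of $\ell(u)=\ell(t)$, which is irrelevant,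 so the result $s$ has the same data as $t$ on $X$.

In general $s$ is an image of $t\otimes t$, so we need the symmetry classes of $t\otimes t$. The entropic law provides the transpose of the whole array. We need more, namely that a single entry can be exchanged with its mirror image.

\begin{lemma}\label{lem:mirror}
For $t\in F(X)$ and $i,j\in X$ we have $(i,j)\sim_{t\otimes t}(j,i)$.
\end{lemma}

\begin{proof}
Let $i\ne j$, and choose $m\ge\max(5,K+1,|X|+3)$. The idea is that a large symmetric group cannot act faithfully on the few symmetry classes of $t^{\otimes m}$.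

For $1\le l<m$, (T1) gives $t^{\otimes m}=t^{\otimes(l-1)}\otimes(t\otimes t)\otimes t^{\otimes(m-l-1)}$, empty factors being omitted. Interchanging the coordinates $l,l+1$ of $X^m$ transposes the array to which each copy of the middle factor is applied, so it fixes $t^{\otimes m}$ by (T2). Hence the group $S_m$, permuting coordinates, fixes $t^{\otimes m}$. If a permutation $\sigma$ of $X^m$ and a transposition $(p\,q)$ both fix $t^{\otimes m}$, so does $\sigma(p\,q)\sigma^{-1}=(\sigma p\ \sigma q)$. So $S_m$ permutes the $\sim$-classes of $t^{\otimes m}$. There are at most $K<m$ classes by Lemma~\ref{lem:classes}, and $K!<m!$, so the kernel of this action is nontrivial. For $m\ge5$ the only normal subgroups of $S_m$ are the trivial group, $A_m$ and $S_m$. Thus $p\sim\sigma p$ for all $p\in X^m$ and $\sigma\in A_m$.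

Let $\rho\in X^{m-2}$. Since $m-2>|X|$, the point $(i,j,\rho)$ has equal entries in two coordinates $l\neq l'$ with $l,l'\ge3$. The even permutation $(1\,2)(l\,l')$ takes it to $(j,i,\rho)$, so $(i,j,\rho)\sim(j,i,\rho)$. Therefore the product $\Pi$, over all $\rho$, of the disjoint transpositions of $(i,j,\rho)$ and $(j,i,\rho)$ fixes $t^{\otimes m}$. Let $\theta(p)=(p_1,p_2)$, and let $\omega$ be the transposition of $(i,j)$ and $(j,i)$ in $X^2$. Then $\theta\Pi=\omega\theta$, and $\theta t^{\otimes m}=t\otimes t$ by (T3). Hence
\[
\omega(t\otimes t)=\omega\theta t^{\otimes m}=\theta\Pi t^{\otimes m}=\theta t^{\otimes m}=t\otimes t.\qedhere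
\]
\end{proof}

In the Bell mode the lemma fails: for $t=\mu(x,u,v)$ the term $t\otimes t$ has the nontrivial blocks $\{(x,u),(x,v)\}$ and $\{(u,x),(v,x)\}$, and exchanging $(x,u)$ with $(u,x)$ alone does not preserve them.

\begin{lemma}[shift lemma]\label{lem:shift}
Let $t\in F(X\cup Y)$ with $X\cap Y=\emptyset$ and $|Y|=P$. Let $Z=Z_0\cup Y$ lie in one $\sim_t$-class, where $Z_0\subseteq X$ and $|Z_0|\ge M+3$. Fix $c\in Z_0$. Let $u\in F(X)$ be $t$ with $y\mapsto c$ for $y\in Y$, and let $s\in F(X)$ be $t$ with $y\mapsto u$ for $y\in Y$, the variables of $X$ being fixed in both. Then $s^{ij}=t^{ij}$ for all distinct $i,j\in X$.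
\end{lemma}

\begin{proof}
Define $\varphi:(X\cup Y)^2\to X$ by letting $\varphi(p,q)$ be
\[
\begin{array}{c|cc}
 & q\in X & q\in Y\\ \hline
p\in X & p & p\\
p\in Y & q & c
\end{array}
\]
The term $t$ takes the value $p$ on a row $p\in X$ and the value $u$ on a row $p\in Y$, so $s=\varphi(t\otimes t)$. Let $\kappa=\kappa_{ij}:X\cup Y\to\{1,2,3\}$, $\psi=\kappa\varphi$, and $\psi'(p,q)=\kappa(p)$. Then $s^{ij}=\psi(t\otimes t)$, and $t^{ij}=\psi'(t\otimes t)$ by (T3). The maps $\psi,\psi'$ agree on the rows $p\in X$. On the rows $y\in Y$ the map $\psi'$ is constantly $3$, while $\psi(y,i)=1$, $\psi(y,j)=2$, $\psi(y,y')=\kappa(c)$ for $y'\in Y$, and $\psi(y,q)=3$ for the other $q$.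

In $t\otimes t$ we have, for $z,z'\in Z$ and any $p$: $(p,z)\sim(p,z')$, since this transposition affects only row $p$, on which $t$ is symmetric in $Z$; $(z,p)\sim(z',p)$, by the same argument for column $p$ and (T2); and $(p,z)\sim(z,p)$ by Lemma~\ref{lem:mirror}. So each of the pairwise disjoint sets
\[
H_p=(\{p\}\times Z)\cup(Z\times\{p\})\quad(p\in X\setminus Z),\qquad Z\times Z
\]
lies in one class of $t\otimes t$. All points where $\psi\ne\psi'$ lie in $H_i$ (if $i\notin Z$), $H_j$ (if $j\notin Z$) or $Z\times Z$. We pass from $\psi$ to $\psi'$ by changing the values on these sets one after another, and check that Lemma~\ref{lem:period} applies to each change. As the sets are disjoint, it suffices to compare the counts of $\psi$ and $\psi'$ on each.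

\emph{The set $H_i$, $i\notin Z$.} Both maps are $1$ on $\{i\}\times Z$ and equal $\kappa(z)$ at $(z,i)$ for $z\in Z_0$; on $Y\times\{i\}$ the map $\psi$ is $1$ and $\psi'$ is $3$. With $\epsilon=[j\in Z]$ the counts are
\[
\begin{array}{c|ccc}
\text{value} & 1 & 2 & 3\\ \hline
\psi & |Z|+P & \epsilon & |Z_0|-\epsilon\\
\psi' & |Z| & \epsilon & |Z_0|-\epsilon+P
\end{array}
\]
The counts that change are at least $|Z_0|-1\ge M$ and change by $P$. Here Lemma~\ref{lem:mirror} is essential: on the column $Z\times\{i\}$ alone the count of the value $1$ would drop from $P$ to $0$, and it is the row $\{i\}\times Z$ that lifts it above the threshold. The set $H_j$, $j\notin Z$, is treated in the same way with $i,j$ and the values $1,2$ exchanged.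

\emph{The set $Z\times Z$.} If $i\notin Z$, then $c\neq i$ and the value $1$ is not taken by either map. If $i\in Z_0$, then $\psi'$ takes the value $1$ exactly on $\{i\}\times Z$, and $\psi$ takes it also on $Y\times\{i\}$ and, when $c=i$, on $Y\times Y$; the counts are $|Z|$ and $|Z|+P+[c=i]P^2$. The same holds for $j$ and the value $2$. The three counts add up to $|Z|^2$ for both maps, so the counts of the value $3$ are congruent modulo $P$ as well. They are at least $|Z|\ge M$, since both maps are $3$ on $\{z\}\times Z$ for any $z\in Z_0\setminus\{i,j\}$.

Hence $\psi(t\otimes t)=\psi'(t\otimes t)$.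
\end{proof}

\begin{lemma}[monotonicity]\label{lem:mono}
Put $N_0=M+3$. If $n_l\ge N_0$, then
\[
E(n_1,\dots,n_l+P,\dots,n_k)\le E(n_1,\dots,n_l,\dots,n_k).
\]
\end{lemma}

\begin{proof}
Let $X=X_1\cup\dots\cup X_k$ with $|X_m|=n_m$, let $|Y|=P$, $Y\cap X=\emptyset$, and fix $c\in X_l$. For $t\in F(X\cup Y)$ with classes $X_1,\dots,X_l\cup Y,\dots,X_k$ let $s\in F(X)$ be as in Lemma~\ref{lem:shift} with $Z_0=X_l$. We show that $t\mapsto s$ is injective and that $s$ has the classes $X_1,\dots,X_k$. Note that $|X_l|\ge5$, as $M\ge2$.

For distinct $p,q\in X\cup Y$ choose $\rho\in\operatorname{Sym}(X_l\cup Y)$, independently of $t$, with $\rho p,\rho q\in X$. By \eqref{eq:perm} and Lemma~\ref{lem:shift}, $t^{pq}=t^{\rho p,\rho q}=s^{\rho p,\rho q}$. So $s$ determines all pair images of $t$, and hence $t$, by Lemma~\ref{lem:pairs}.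

Let $i\ne j$ in $X$ and $\tau=(i\,j)$. By Lemma~\ref{lem:pairs} and \eqref{eq:perm}, $\tau s=s$ if and only if $s^{pq}=s^{\tau p,\tau q}$ for all $p\ne q$ in $X$, and $\tau t=t$ if and only if $t^{pq}=t^{\tau p,\tau q}$ for all $p\ne q$ in $X\cup Y$. Since $s$ and $t$ have the same images at pairs from $X$, $\tau t=t$ implies $\tau s=s$. Conversely, let $\tau s=s$ and $p\ne q$ in $X\cup Y$. Let $\rho$ interchange those of $p,q$ that lie in $Y$ with distinct elements of $X_l\setminus\{i,j,p,q\}$; there are enough of these because $|X_l|\ge5$. Then $\rho t=t$, $\rho p,\rho q\in X$, and $\rho$ fixes $i$ and $j$, so it commutes with $\tau$. Therefore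
\[
t^{pq}=t^{\rho p,\rho q}=s^{\rho p,\rho q}=s^{\tau\rho p,\tau\rho q}=t^{\tau\rho p,\tau\rho q}=t^{\rho\tau p,\rho\tau q}=t^{\tau p,\tau q},
\]
and $\tau t=t$. So $\sim_s$ is the restriction of $\sim_t$ to $X$.
\end{proof}

\section{Rationality and growth}\label{sec:count}

Lemma~\ref{lem:mono} is only an inequality, but a nonincreasing function with values in $\mathbb N$ on $\mathbb N^l$ has a finite description. The tool is Dickson's lemma: every subset of $\mathbb N^l$ has only finitely many minimal elements in the coordinatewise order. Call $R_1\times\dots\times R_k$ a \emph{box} if each $R_i$ is a singleton $\{r\}$ or a progression $r+P\mathbb N=\{r+Pj:j\ge0\}$, with $r\ge1$. For a box $\mathbf R$ put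
\[
f_{\mathbf R}(n)=\sum\frac{n!}{n_1!\cdots n_k!},
\]
the sum over $(n_1,\dots,n_k)\in\mathbf R$ with $n_1+\dots+n_k=n$.

\begin{proposition}\label{prop:boxes}
If $\mathcal V$ is locally finite and has property \textup{(D)}, then for $n\ge1$ the function $f(n)$ is a finite linear combination, with positive rational coefficients, of functions $f_{\mathbf R}(n)$ for boxes $\mathbf R$ with at most $K$ sides.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:classes} only $k\le K$ occur in \eqref{eq:count}, so it suffices to write $E$, for fixed $k$, as a finite sum of indicator functions of boxes. Split $\mathbb Z_{\ge1}^k$ into finitely many pieces by prescribing, for each $i$, either a value $n_i<N_0$, or $n_i=r_i+Pj_i$ with fixed $N_0\le r_i<N_0+P$ and free $j_i\ge0$. On a piece with $l$ free coordinates, $E$ is a function of $j\in\mathbb N^l$ that is nonincreasing in each $j_i$ by Lemma~\ref{lem:mono}. So it is bounded by its value $v_0$ at $j=0$, and it is the sum of the indicator functions of the sets $\Delta_v=\{j:E\ge v\}$, $1\le v\le v_0$. The complement of $\Delta_v$ is closed upward, so it consists of the $j$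 lying above one of its finitely many minimal elements. If $J$ bounds the coordinates of these elements, then $j$ lies above such an element exactly when $(\min(j_i,J))_i$ does. Hence $\Delta_v$ is a finite disjoint union of products whose factors are singletons $\{j\}$, $j<J$, or $\{j:j\ge J\}$. In terms of the $n_i$ these are boxes.
\end{proof}

\begin{proposition}\label{prop:rational}
If $\mathcal V$ is locally finite and has property \textup{(D)}, then $\mathcal V$ is rational.
\end{proposition}

\begin{proof}
For a box, $\sum_nf_{\mathbf R}(n)z^n/n!=\prod_i\sum_{m\in R_i}z^m/m!$. A singleton contributes the factor $z^r/r!$. Since $\frac1P\sum_{\omega^P=1}\omega^{m-r}=[m\equiv r\bmod P]$, a progression contributes $\frac1P\sum_{\omega^P=1}\omega^{-r}e^{\omega z}$ minus a polynomial. By Proposition~\ref{prop:boxes}, $\sum_{n\ge1}f(n)z^n/n!$ is a finite complex linear combination of functions $z^ae^{\lambda z}$, where $\lambda$ is a sum of at most $K$ $P$-th roots of unity, the empty sum $0$ being allowed. The coefficient of $z^n/n!$ in $z^ae^{\lambda z}$ is $\frac{n!}{(n-a)!}\lambda^{n-a}$ for $n\ge a$ and $0$ otherwise,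 and
\[
\sum_{n\ge a}\frac{n!}{(n-a)!}\lambda^{n-a}z^n=\frac{a!\,z^a}{(1-\lambda z)^{a+1}} .
\]
So $Q(z)\mathcal V(z)=R(z)$ for complex polynomials $Q\ne0$ and $R$. Since $\mathcal V(z)$ has real coefficients, the coefficientwise real parts of $Q,R$ satisfy the same equation, and so do the imaginary parts; one of the two parts of $Q$ is nonzero. Thus $\mathcal V(z)$ is a quotient of real polynomials. After canceling common factors, $Q(0)\ne0$, for otherwise $R(0)=Q(0)f(0)=0$ and $z$ would divide both.
\end{proof}

The positivity in Proposition~\ref{prop:boxes} excludes cancellation, so the growth of $f$ is that of the largest box.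

\begin{proposition}\label{prop:growth}
If $\mathcal V$ is locally finite and has property \textup{(D)}, then $f(n)=\Theta(n^dL^n)$ for some integers $d\ge0$ and $L\ge1$.
\end{proposition}

\begin{proof}
Consider a box whose singletons sum to $a$ and which has $l$ progressions $r_i+P\mathbb N$. Then $f_{\mathbf R}(n)=0$ for $n<a$, and for $n\ge a$ it is a positive constant times $\frac{n!}{(n-a)!}W(n-a)$, where $W(m)$ is the number of words of length $m$ in $l$ letters in which the number of occurrences of the $i$-th letter lies in $r_i+P\mathbb N$. If $l=0$, then $f_{\mathbf R}(n)\ne0$ only for $n=a$.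

Let $l\ge1$. Then $W(m)\le l^m$. For a lower bound, expand $(\omega_1+\dots+\omega_l)^m$ as a sum over words and average over the $l$-tuples $\omega$ of $P$-th roots of unity: the number of words whose letter counts are congruent to the $r_i$ modulo $P$ is
\[
P^{-l}\sum_{\omega}\ \prod_i\omega_i^{-r_i}\Bigl(\sum_i\omega_i\Bigr)^m .
\]
For $m\equiv\sum r_i\pmod P$ each of the $P$ constant tuples contributes $P^{-l}l^m$, and every other tuple has $|\sum\omega_i|<l$, so this number is $P^{1-l}l^m+o(l^m)$. The words in which some letter $i$ occurs fewer than $r_i$ times number at most $\sum_i\sum_{c<r_i}\binom mc(l-1)^{m-c}=o(l^m)$. So $W(m)\ge Cl^m$, with $C>0$, for all large $m\equiv\sum r_i\pmod P$.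

Since $f(n)\ge1$ for all $n\ge1$, some box in Proposition~\ref{prop:boxes} has $l\ge1$. Let $(L,d)$ be the lexicographically largest pair $(l,a)$ among these boxes. Each of them contributes $O(n^al^n)=O(n^dL^n)$, so $f(n)=O(n^dL^n)$. A box with $(l,a)=(L,d)$ gives $f(n')\ge C'n'^dL^{n'}$, with $C'>0$, for all large $n'$ in one residue class modulo $P$. For large $n$ choose such $n'$ with $n-P<n'\le n$; then $f(n)\ge f(n')\ge C'(n/2)^dL^{n-P}$.
\end{proof}

\begin{proposition}\label{prop:pairs}
For all integers $d\ge0$ and $L\ge1$ there is a finite mode whose variety has $f(n)=n^dL^{n-1}$ for $n\ge1$.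
\end{proposition}

\begin{proof}
On $\{0,1\}^d\times\mathbb Z_L$ define two operations. The $i$-th $\{0,1\}$-coordinate of $r(x_0,x_1,\dots,x_d)$ is that of $x_i$, and its $\mathbb Z_L$-coordinate is that of $x_0$. The operation $q(x,y,z)$ is $x-y+z$ on $\mathbb Z_L$ and $x$ on the other coordinates. On each factor the two operations are projections or $x-y+z$; projections commute with every operation, and $x-y+z$ commutes with itself. So the algebra is a product of modes, hence a mode. An $n$-ary term operation acts as a projection on each factor $\{0,1\}$ and as a combination $\sum c_ix_i$ with $\sum c_i=1$ on $\mathbb Z_L$. There are $n^dL^{n-1}$ such choices, and they give distinct operations.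

All choices occur. On $\mathbb Z_L$, the operation $q$ generates every integer combination $\sum c_ix_i$ with $\sum c_i=1$, by induction on $\sum|c_i|$: if the combination is not a variable, then some $c_j<0$ and some $c_i>0$, and it equals $q(\sum_lc_lx_l+x_j-x_i,\ x_j,\ x_i)$, where the first argument has $\sum|c_l|$ smaller by $2$. If $s$ is a term giving the desired combination on $\mathbb Z_L$, then $r(s,x_{i_1},\dots,x_{i_d})$ gives it together with the projections to $x_{i_1},\dots,x_{i_d}$ on the other factors.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]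
A quotient $R/Q$ with $Q(0)\ne0$ has a power series that converges near $0$, so (i) implies (ii). Each of (ii) and (v) bounds $f(n)$ by $c^n$ for large $n$, and so implies (iii). Proposition~\ref{prop:dich} gives (iii)$\Rightarrow$(iv), and Propositions~\ref{prop:rational} and~\ref{prop:growth} give (iv)$\Rightarrow$(i) and (iv)$\Rightarrow$(v). Thus (i)--(v) are equivalent. Every pair $(d,L)$ occurs by Proposition~\ref{prop:pairs}. The lower bound for non-analytic varieties is (iii)$\Rightarrow$(ii), and the upper bound $n^{n+1}$ for the Bell mode is in Proposition~\ref{prop:bell}. This proves Theorem~\ref{thm:B}. Part (1) of Theorem~\ref{thm:A} is Proposition~\ref{prop:bell}, and part (2) is (ii)$\Rightarrow$(i), since analytic varieties are locally finite by definition.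
\end{proof}

\begin{thebibliography}{1}

\bibitem{semi}
\emph{Semilattice Modes I: The Associated Semiring},
\texttt{http://spot.colorado.edu/\%7Ekearnes/Papers/semiI.pdf}.

\end{thebibliography}
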